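\title{Pseudocompact spaces without isolated points are resolvable}

\begin{abstract}
We prove in ZFC that every nonempty pseudocompact Tychonoff $T_1$-space without isolated points has two disjoint dense subsets. This answers a question of Comfort. The proof looks at the least number $\theta$ of open partitions that are needed to split all nonempty open subsets of some open set. If $\theta$ is countable, the dense sets come from a Bernstein construction or from the Baire property. If $\theta$ is uncountable, it is regular, points carry a rank below $\theta$, and the dense sets come from disjoint stationary subsets of $\theta$. Under a hypothesis on cardinal arithmetic, which holds under GCH and also whenever the cellularity of the space is less than $\mathfrak c^{+\omega}$, we obtain $\omega_1$ pairwise disjoint dense subsets.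
\end{abstract}

\section{Introduction}

A topological space is \emph{resolvable} if it has two disjoint dense subsets, and \emph{$\lambda$-resolvable}, for a cardinal $\lambda$, if it has $\lambda$ pairwise disjoint dense subsets. The real line is the union of the rationals and the irrationals. A space with an isolated point is not resolvable, because every dense set contains that point; so only spaces without isolated points are of interest.

The simplest way to resolve a space is to count. Let $X$ be a $T_1$-space without isolated points, so that every nonempty open set is infinite, and suppose that there are nonempty open sets $B_0,B_1,\dots$ such that every nonempty open set contains some $B_n$. Choose recursively points $d_n,e_n\in B_n$, distinct from each other and from all points chosen earlier. Then $\{d_n:n<\omega\}$ and $\{e_n:n<\omega\}$ are disjoint and dense. This covers all separable metric spaces without isolated points. The same recursion works for $\kappa$ sets $B_\alpha$ if each of them has at least $\kappa$ points. When there are too many open sets for the number of points, resolvability can fail, even in a Tychonoff space.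

\begin{example}\label{ex:irres}
Consider the topologies on $\mathbb Q$ that contain the usual topology, have a base of clopen sets, and have no isolated points. The usual topology is one of them, since intervals with irrational endpoints are clopen. The union of a chain $(\tau_i)$ of such topologies is a base for a topology of the same kind: a $\tau_i$-clopen set remains clopen, and an open singleton would be a basic open set and so belong to some $\tau_i$. By Zorn's lemma there is a maximal such topology $\tau$. It is Hausdorff with a clopen base, hence Tychonoff.

The space $(\mathbb Q,\tau)$ is not resolvable. Otherwise, enlarging one of the two dense sets, we get $D$ such that $D$ and $E=\mathbb Q\setminus D$ are both $\tau$-dense. The sets $U\cap D$ and $U\cap E$, with $U$ $\tau$-clopen, form a base for a topology $\tau'\supseteq\tau$, and they are $\tau'$-clopen. None of them is a singleton: if $U\cap D=\{x\}$, then $U\setminus\{x\}$ is a nonempty $\tau$-open set that misses $D$, and the same holds with $E$ in place of $D$. So $\tau'=\tau$ by maximality, and $D$ is a nonempty $\tau$-open set that misses the dense set $E$, a contradiction.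
\end{example}

It is therefore natural to ask which weak forms of compactness exclude such examples. Recall that $X$ is a \emph{Tychonoff $T_1$-space} if points are closed and for every open $U$ and $x\in U$ there is a continuous $f\colon X\to[0,1]$ with $f(x)=1$ and $f=0$ off $U$. Such a space is \emph{pseudocompact} if every continuous real-valued function on it is bounded. Compact Hausdorff spaces are pseudocompact. The following question of Comfort is posed in \cite{SR}.

\begin{quote}
\emph{Is every nonempty pseudocompact Tychonoff $T_1$-space without isolated points resolvable?}
\end{quote}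

Pseudocompact Tychonoff spaces have the Baire property (Lemma~\ref{lem:baire}), which rules out countable examples such as Example~\ref{ex:irres} and suggests the answer yes. On the other hand, the definition of pseudocompactness supplies no bound on the number of open sets that a dense set has to meet, so the counting argument does not apply directly. We show that the answer is yes.

A \emph{cluster point} of a sequence $(O_n)_{n<\omega}$ of subsets of $X$ is a point each of whose neighborhoods meets $O_n$ for infinitely many $n$. The proof uses only the following three properties of a space $X$.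
\begin{itemize}
\item[(P)] Every sequence of nonempty open sets has a cluster point.
\item[(Q)] Every nonempty open set $U$ contains a nonempty open set $V$ with $\overline V\subseteq U$.
\item[(C)] Every nonempty open set contains two disjoint nonempty open sets.
\end{itemize}

\begin{theorem}\label{thm:A}
Every nonempty space with \textup{(P), (Q), (C)} has two disjoint dense subsets. In particular, every nonempty pseudocompact Tychonoff $T_1$-space without isolated points is resolvable.
\end{theorem}

The second result gives uncountably many dense sets. The \emph{cellularity} $c(X)$ is the supremum of the sizes of families of pairwise disjoint nonempty open subsets of $X$. We call an uncountable cardinal $\kappa$ \emph{exceptional} if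
\begin{itemize}
\item $\operatorname{cf}\kappa=\omega$;
\item $\lambda^\omega<\kappa$ for all $\lambda<\kappa$;
\item there is $\mu<\kappa$ with $\operatorname{cf}\mu=\omega$, $2^\nu<\kappa$ for all $\nu<\mu$, and $\sup_{\nu<\mu}2^\nu=\kappa$.
\end{itemize}

\begin{theorem}\label{thm:B}
Let $X$ be a nonempty space with \textup{(P), (Q), (C)}, for example a nonempty pseudocompact Tychonoff $T_1$-space without isolated points. If there is no exceptional cardinal $\kappa\le c(X)$, then $X$ is $\omega_1$-resolvable. In particular:
\begin{itemize}
\item[(1)] in \textup{ZFC}, if $c(X)<\mathfrak c^{+\omega}$, then $X$ is $\omega_1$-resolvable;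
\item[(2)] under \textup{GCH}, every such $X$ is $\mathfrak c$-resolvable.
\end{itemize}
\end{theorem}

Theorem~\ref{thm:A} is a theorem of ZFC with no further hypothesis. The hypothesis on exceptional cardinals serves only the stronger conclusion of Theorem~\ref{thm:B}, and we do not claim that it is necessary.

\subsection*{The method}
Since counting in $X$ is not available, we map points of $X$ to a set in which disjoint large subsets are easy to find, and pull these subsets back. The maps come from families of disjoint open sets with dense union, which we call partitions. Resolvability is a local matter, so we may pass to an open set $Z$ on which the number $\theta$ of partitions needed to split all nonempty open subsets is as small as possible. If $\theta=\omega$ and the partitions are countable, a point is coded by the sequence of the members that contain it, and we pull back Bernstein sets. If $\theta=\omega$ and every open set meets infinitely many members of some partition, the points covered by all partitions and the remaining points are both dense. These two cases occupy Section~\ref{sec:countable}. If $\theta>\omega$, a point is mapped to the first stage below $\theta$ at which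 the partitions split all of its neighborhoods, and we pull back stationary sets (Section~\ref{sec:rank}). Section~\ref{sec:A} shows that these cases are exhaustive. Section~\ref{sec:B} minimizes a second parameter, the size of the partitions, and proves Theorem~\ref{thm:B}.

\subsection*{Conventions}
We work in ZFC. Cardinals are initial ordinals, an ordinal is the set of smaller ordinals, limit ordinals are nonzero, and $\mathfrak c=2^\omega$. The cofinality $\operatorname{cf}\alpha$ of a limit ordinal $\alpha$ is the least size of an unbounded subset of $\alpha$. An infinite cardinal $\theta$ is \emph{regular} if $\operatorname{cf}\theta=\theta$; then the supremum of fewer than $\theta$ ordinals below $\theta$ is below $\theta$. Cofinalities and infinite successor cardinals $\lambda^+$ are regular. We write $\mathfrak c^{+n}$ for the $n$th successor of $\mathfrak c$ and $\mathfrak c^{+\omega}=\sup_n\mathfrak c^{+n}$. GCH is the statement that $2^\lambda=\lambda^+$ for all infinite $\lambda$. The set of functions from $\alpha$ to $A$ is ${}^{\alpha}A$, and ${}^{<\omega}A$ is the set of finite sequences in $A$; exponents written on the right, as in $\lambda^\omega$ and $2^\mu$, denote cardinal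 powers. For a sequence $\sigma$ we write $\sigma{\upharpoonright}m$ for its restriction to $m$ and $\sigma^{\frown}\eta$ for $\sigma$ followed by the entry $\eta$.

\section{Cluster points and partitions}\label{sec:prelim}

\begin{proposition}\label{prop:pqc}
A pseudocompact Tychonoff $T_1$-space $X$ without isolated points has \textup{(P), (Q), (C)}.
\end{proposition}

\begin{proof}
For (Q), let $x\in U$ and let $f\colon X\to[0,1]$ be continuous with $f(x)=1$ and $f=0$ off $U$; the set $V=\{f>1/2\}$ satisfies $\overline V\subseteq\{f\ge1/2\}\subseteq U$. For (C), a nonempty open set has at least two points, and $X$ is Hausdorff. For (P), suppose that the nonempty open sets $O_n$ have no cluster point. Then every point has a neighborhood that meets $O_n$ for only finitely many $n$. Pick $x_n\in O_n$ and continuous $f_n\colon X\to[0,n]$ with $f_n(x_n)=n$ and $f_n=0$ off $O_n$. Near each point the sum $f=\sum_nf_n$ has finitely many nonzero terms, so $f$ is continuous. But $f(x_n)\ge n$, which contradicts pseudocompactness.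
\end{proof}

From now on $X$ is a nonempty space with (P), (Q), (C). Open sets, closures and cluster points refer to $X$. Property (P) does not say where a cluster point lies; together with (Q) it can be trapped inside a decreasing sequence of open sets.

\begin{lemma}\label{lem:nested}
Let $V_n,O_n$ $(n<\omega)$ be nonempty open sets with $\overline{V_{n+1}}\subseteq V_n$ and $O_n\subseteq V_n$. Then $(O_n)$ has a cluster point, and every cluster point lies in $\bigcap_nV_n$. In particular, $\bigcap_nV_n\ne\emptyset$.
\end{lemma}

\begin{proof}
Existence is (P). Let $x$ be a cluster point and $m<\omega$. Since $O_n\subseteq V_{m+1}$ for all $n\ge m+1$, every neighborhood of $x$ meets $V_{m+1}$. So $x\in\overline{V_{m+1}}\subseteq V_m$. For the last statement take $O_n=V_n$.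
\end{proof}

\begin{lemma}\label{lem:baire}
If $Z$ is open and $D_n$ $(n<\omega)$ are dense open subsets of $Z$, then $\bigcap_nD_n$ is dense in $Z$.
\end{lemma}

\begin{proof}
Let $W\subseteq Z$ be nonempty and open. Put $V_0=W$ and use (Q) to choose nonempty open $V_{n+1}$ with $\overline{V_{n+1}}\subseteq V_n\cap D_n$. By Lemma~\ref{lem:nested}, $\emptyset\ne\bigcap_nV_n\subseteq W\cap\bigcap_nD_n$.
\end{proof}

\begin{remark}
None of the three properties can be omitted from Theorem~\ref{thm:A}. A one-point space has (P) and (Q) and is not resolvable. The irresolvable space $(\mathbb Q,\tau)$ of Example~\ref{ex:irres} has (Q) and (C); it fails (P), since the dense open sets $\mathbb Q\setminus\{q\}$ have empty intersection. Add to it a point $\infty$, and declare open the $\tau$-open sets and the sets $\{\infty\}\cup A$ with $A\subseteq\mathbb Q$ cofinite. The result is a compact $T_1$-space with (C). It has (P), because nonempty open sets are infinite, so $\infty$ is a cluster point of every sequence of them. It is not resolvable, because a dense set has dense trace on the open subspace $\mathbb Q$.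
\end{remark}

\begin{definition}
Let $Z$ be a nonempty open set. A \emph{partition} of $Z$ is a family $\mathcal P$ of pairwise disjoint nonempty open subsets of $Z$ whose union is dense in $Z$. A nonempty open $W\subseteq Z$ meets at least one member of $\mathcal P$; it is \emph{split} by $\mathcal P$ if it meets at least two, and \emph{unsplit} otherwise. The \emph{trace} of $\mathcal P$ on $W$ is $\mathcal P|W=\{P\cap W:P\in\mathcal P\}\setminus\{\emptyset\}$.
\end{definition}

A partition need not cover $Z$; the points that it leaves out will be useful.

\begin{lemma}\label{lem:part}
Let $W\subseteq Z$ be nonempty open sets.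
\begin{itemize}
\item[(i)] If $\mathcal P$ is a partition of $Z$, then $\mathcal P|W$ is a partition of $W$, and a nonempty open $V\subseteq W$ is split by $\mathcal P$ if and only if it is split by $\mathcal P|W$.
\item[(ii)] If $\mathcal P_0,\dots,\mathcal P_m$ are partitions of $Z$, there is a nonempty open $V$ with $\overline V\subseteq W$ that is contained in a member of $\mathcal P_k$ for each $k\le m$.
\item[(iii)] Let $\mathcal U$ be a family of nonempty open subsets of $Z$ such that every nonempty open subset of $Z$ contains a member of $\mathcal U$. Then every disjoint subfamily of $\mathcal U$ extends to a partition of $Z$ consisting of members of $\mathcal U$.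
\end{itemize}
\end{lemma}

\begin{proof}
(i) For $V\subseteq W$ and $P\in\mathcal P$ we have $V\cap P=V\cap(P\cap W)$.

(ii) Choose successively $P_k\in\mathcal P_k$ meeting $W\cap P_0\cap\dots\cap P_{k-1}$, and apply (Q) to $W\cap P_0\cap\dots\cap P_m$.

(iii) By Zorn's lemma extend the subfamily to a maximal disjoint subfamily $\mathcal P$ of $\mathcal U$. If $\bigcup\mathcal P$ were not dense in $Z$, the nonempty open set $Z\setminus\overline{\bigcup\mathcal P}$ would contain a member of $\mathcal U$, which could be added to $\mathcal P$.
\end{proof}

\begin{lemma}\label{lem:local}
If every nonempty open subset of $X$ contains a nonempty open $\lambda$-resolvable subspace, then $X$ is $\lambda$-resolvable.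
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:part}(iii) there is a partition $\mathcal P$ of $X$ into $\lambda$-resolvable subspaces. For $V\in\mathcal P$ let $E^V_\xi\subseteq V$ $(\xi<\lambda)$ be disjoint and dense in $V$. The sets $E_\xi=\bigcup_{V\in\mathcal P}E^V_\xi$ are disjoint. A nonempty open $W$ meets some $V\in\mathcal P$, and $W\cap V$ meets every $E^V_\xi$; so each $E_\xi$ is dense.
\end{proof}

\section{Countably many partitions}\label{sec:countable}

\subsection*{Coding points by sequences}
In the Cantor set ${}^{\omega}2$ the partitions $\mathcal P_n=\{\{x:x(n)=0\},\{x:x(n)=1\}\}$ determine each point. Every nonempty open set contains a closed set of size $\mathfrak c$, and there are only $\mathfrak c$ closed sets; so a recursion of length $\mathfrak c$, Bernstein's construction, produces $\mathfrak c$ disjoint sets that meet every closed set of size $\mathfrak c$, and these sets are dense. In a general space, countably many partitions need not determine points, but they assign a code to each point that they cover, and the recursion can be run in the space of codes. What must be shown is that the codes of the points of any nonempty open set fill a large closed set. We state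 the result for partitions of size at most $\kappa$, as needed for Theorem~\ref{thm:B}. For Theorem~\ref{thm:A} only the case $\kappa=\omega$, $\kappa_m=2$ is used.

\begin{proposition}\label{prop:code}
Let $\kappa$ be an infinite cardinal and let $\kappa_m$ $(m<\omega)$ be cardinals with $\prod_m\kappa_m=2^\kappa$. Let $\mathcal P_n$ $(n<\omega)$ be partitions of a nonempty open set $Z$, each of size at most $\kappa$. Suppose that for every nonempty open $W\subseteq Z$ and every $m$ there is $n$ such that $W$ meets at least $\kappa_m$ members of $\mathcal P_n$. Then $Z$ is $2^\kappa$-resolvable.
\end{proposition}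

\begin{proof}
\emph{Codes.} Index $\mathcal P_n=\{P_n^\xi:\xi\in\Gamma_n\}$ injectively with $\Gamma_n\subseteq\kappa$. For $x\in G=\bigcap_n\bigcup\mathcal P_n$ let $f_x\in{}^{\omega}\kappa$ be defined by $x\in P_n^{f_x(n)}$ for all $n$.

\emph{Bernstein sets.} Give ${}^{\omega}\kappa$ the product topology with $\kappa$ discrete. The sets $\{f:f\supseteq s\}$, $s\in{}^{<\omega}\kappa$, form a base of size $\kappa$, so there are at most $2^\kappa$ closed sets. List all pairs $(K,\xi)$, with $K\subseteq{}^{\omega}\kappa$ closed of size $2^\kappa$ and $\xi<2^\kappa$, as $(K_\alpha,\xi_\alpha)$, $\alpha<\delta$, where $\delta\le2^\kappa$. Choose recursively $y_\alpha\in K_\alpha\setminus\{y_\beta:\beta<\alpha\}$, which is possible because $|\alpha|<2^\kappa$. The sets $B_\xi=\{y_\alpha:\xi_\alpha=\xi\}$ $(\xi<2^\kappa)$ are disjoint, and each meets every closed set of size $2^\kappa$. Put $E_\xi=\{x\in G:f_x\in B_\xi\}$. These sets are disjoint. Fix a nonempty open $W\subseteq Z$. It suffices to find a closed set $K$ of size $2^\kappa$ all of whose elements have the form $f_x$ with $x\in G\cap W$; then $W$ meets every $E_\xi$.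

\emph{A tree of open sets.} Let $T_m=\prod_{j<m}\kappa_j$ and $T_\omega=\prod_{j<\omega}\kappa_j$, as sets of sequences. We choose nonempty open sets $W_\sigma$ and numbers $n_\sigma<\omega$ for $\sigma\in T_m$, by recursion on $m$, such that $W_\emptyset=W$ and for $\sigma\in T_m$:
\begin{itemize}
\item[(1)] $\overline{W_{\sigma^{\frown}\eta}}\subseteq W_\sigma$ for $\eta<\kappa_m$;
\item[(2)] $W_\sigma$ is contained in a member of $\mathcal P_k$ for each $k<m$;
\item[(3)] the sets $W_{\sigma^{\frown}\eta}$ $(\eta<\kappa_m)$ lie in pairwise distinct members of $\mathcal P_{n_\sigma}$.
\end{itemize}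
Given $W_\sigma$, the hypothesis yields $n_\sigma$ and distinct $Q_\eta\in\mathcal P_{n_\sigma}$ $(\eta<\kappa_m)$ that meet $W_\sigma$. Apply Lemma~\ref{lem:part}(ii) to $W_\sigma\cap Q_\eta$ and $\mathcal P_0,\dots,\mathcal P_m$ to obtain $W_{\sigma^{\frown}\eta}$.

\emph{The map $g$.} For $\tau\in T_\omega$ and $k<\omega$ let $g(\tau)(k)$ be the index of the member of $\mathcal P_k$ that contains $W_{\tau{\upharpoonright}(k+1)}$. Thus $g(\tau){\upharpoonright}k$ depends only on $\tau{\upharpoonright}k$. By (1) and Lemma~\ref{lem:nested} there is a point $x_\tau\in\bigcap_mW_{\tau{\upharpoonright}m}$; by (2) it lies in $G\cap W$ and has code $g(\tau)$. Moreover,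
\begin{equation}\label{eq:sep}
\sigma\in T_m,\quad\tau,\tau'\supseteq\sigma,\quad\tau(m)\ne\tau'(m)\quad\Longrightarrow\quad g(\tau)(n_\sigma)\ne g(\tau')(n_\sigma),
\end{equation}
because $x_\tau$ and $x_{\tau'}$ lie in different members of $\mathcal P_{n_\sigma}$ by (3). Applying \eqref{eq:sep} with the least $m$ such that $\tau(m)\ne\tau'(m)$, we see that $g$ is injective. So $K=g[T_\omega]$ has size $\prod_m\kappa_m=2^\kappa$.

\emph{$K$ is closed.} (If all $\kappa_m$ are finite, $K$ is a continuous image of the compact space $T_\omega$. The following argument covers all cases.) Let $f\in\overline K$, and for each $n$ choose $\tau_n\in T_\omega$ with $g(\tau_n){\upharpoonright}n=f{\upharpoonright}n$. We show by induction on $m$ that $\tau_n{\upharpoonright}m$ is eventually constant. This is trivial for $m=0$. Suppose $\tau_n{\upharpoonright}m=\sigma$ for all $n\ge N$. For $n,n'\ge\max(N,n_\sigma+1)$ we have $g(\tau_n)(n_\sigma)=f(n_\sigma)=g(\tau_{n'})(n_\sigma)$, so $\tau_n(m)=\tau_{n'}(m)$ by \eqref{eq:sep}. The eventual values define $\tau\in T_\omega$. Given $k$, take $n\ge k$ with $\tau_n{\upharpoonright}k=\tau{\upharpoonright}k$; then $f{\upharpoonright}k=g(\tau_n){\upharpoonright}k=g(\tau){\upharpoonright}k$.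 Hence $f=g(\tau)\in K$.
\end{proof}

Taking $\kappa=\omega$ and $\kappa_m=2$ gives the following.

\begin{corollary}\label{cor:countable}
Let $\mathcal P_n$ $(n<\omega)$ be countable partitions of a nonempty open set $Z$ such that every nonempty open $W\subseteq Z$ is split by some $\mathcal P_n$. Then $Z$ is $\mathfrak c$-resolvable.
\end{corollary}

\subsection*{Points that escape a partition}
For large partitions the code space may have more closed sets than the recursion can handle. But infinite partitions offer something else. In the compact space ${}^{\omega}(\omega+1)$, with the order topology on $\omega+1$, let $\mathcal P_n$ consist of the sets $\{x:x(n)=k\}$, $k<\omega$. The points covered by all $\mathcal P_n$ form the dense set ${}^{\omega}\omega$, and the points with some coordinate equal to $\omega$ form a second dense set. Property (P) produces such escaping points in general.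

\begin{proposition}\label{prop:escape}
Let $\mathcal P_n$ $(n<\omega)$ be partitions of a nonempty open set $Z$ such that every nonempty open $W\subseteq Z$ meets infinitely many members of some $\mathcal P_n$. Then $Z$ is resolvable.
\end{proposition}

\begin{proof}
Let $G=\bigcap_n\bigcup\mathcal P_n$ and $F=Z\setminus G$. By Lemma~\ref{lem:baire}, $G$ is dense in $Z$. To see that $F$ is dense, let $W\subseteq Z$ be nonempty and open. By (Q) take a nonempty open $V$ with $\overline V\subseteq W$, and then $n$ and distinct $P_k\in\mathcal P_n$ $(k<\omega)$ that meet $V$. By (P) the sequence $(V\cap P_k)_k$ has a cluster point $x$, and $x\in\overline V\subseteq W$. If $x\in P\in\mathcal P_n$, then $P$ is a neighborhood of $x$ that meets $V\cap P_k$ for at most one $k$, which is impossible. So $x\notin\bigcup\mathcal P_n$, and $x\in F\cap W$.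
\end{proof}

\section{Uncountably many partitions: a rank function}\label{sec:rank}

Suppose now that no countable family of partitions splits all open subsets of any open set. Then sequences of length $\omega$ no longer code anything locally, and we use the length of the sequence of partitions instead.

\begin{proposition}\label{prop:rank}
Let $\theta$ be a regular uncountable cardinal, $Z$ a nonempty open set, and $\mathcal P_i$ $(i<\theta)$ partitions of $Z$ such that
\begin{itemize}
\item[(a)] for every $\beta<\theta$, every nonempty open $W\subseteq Z$ contains a nonempty open $V$ that is not split by any $\mathcal P_i$ with $i<\beta$;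
\item[(b)] every nonempty open $W\subseteq Z$ is split by some $\mathcal P_i$.
\end{itemize}
Then $Z$ is $\theta$-resolvable.
\end{proposition}

Throughout this section $\theta$, $Z$ and $\mathcal P_i$ are as in the proposition. For $\beta<\theta$ call a nonempty open $V\subseteq Z$ \emph{$\beta$-decided} if it is not split by any $\mathcal P_i$ with $i<\beta$, and let $D_\beta$ be the union of all $\beta$-decided sets. Then $D_\beta\supseteq D_\alpha$ for $\beta\le\alpha$. For $x\in Z\setminus\bigcap_{\beta<\theta}D_\beta$ the \emph{rank} of $x$ is
\[
\rho(x)=\min\{\beta<\theta:x\notin D_\beta\},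
\]
the first $\beta$ such that every open neighborhood of $x$ in $Z$ is split by a partition of index below $\beta$. Points of $\bigcap_\beta D_\beta$ have no rank and are not used. The following example shows what the rank measures.

\begin{example}\label{ex:tree}
Let $A$ be the set of functions $s\colon\gamma+1\to\{0,1\}$ with $\gamma<\omega_1$, and let $T$ be the set of functions $t\colon\alpha\to\{0,1\}$ with $\alpha\le\omega_1$ a limit ordinal. Write $\ell(\cdot)$ for the domain, which we call the length. For $s\in A$ the \emph{cone} $[s]$ is $\{t\in T:s\subseteq t\}$. Give $T$ the topology generated by the cones and their complements.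

\emph{$T$ is compact Hausdorff.} The map $t\mapsto\{s\in A:s\subseteq t\}$ is a bijection, with inverse $c\mapsto\bigcup c$, from $T$ onto the family of those $c\subseteq A$ such that any two members of $c$ are comparable under inclusion, $c$ contains every $s'\in A$ included in one of its members, $c$ contains a sequence of length $1$, and $s\in c$ implies $s^{\frown}0\in c$ or $s^{\frown}1\in c$. Each instance of these conditions involves at most three elements of $A$, so the family is closed in the product ${}^{A}2$, and cones correspond to subbasic clopen sets.

\emph{Neighborhoods.} Let $t\in T$ have length $\alpha<\omega_1$. The sets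
\[
N_\gamma(t)=[t{\upharpoonright}(\gamma+1)]\setminus\bigl([t^{\frown}0]\cup[t^{\frown}1]\bigr)\qquad(\gamma<\alpha)
\]
form a local base at $t$. Indeed, a cone containing $t$ is $[t{\upharpoonright}(\gamma+1)]$ for some $\gamma<\alpha$; and if $t\notin[u]$, then either $u\supsetneq t$ and $[u]\subseteq[t^{\frown}0]\cup[t^{\frown}1]$, or $u$ and $t$ differ at some $\gamma<\alpha$ and $[u]$ misses $[t{\upharpoonright}(\gamma+1)]$. For $\alpha=\omega_1$ the same holds with nothing removed. The set $N_\gamma(t)$ contains the side cone $[u]$, where $u=(t{\upharpoonright}(\gamma+1))^{\frown}(1-t(\gamma+1))$. So every nonempty open set contains a cone, and $T$ has no isolated points.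

\emph{Partitions.} No countable family of partitions $\mathcal Q_n$ of a nonempty open set $W$ splits all nonempty open subsets of $W$: choose cones $[s_0]\supseteq[s_1]\supseteq\cdots$ with $[s_n]$ inside a member of $\mathcal Q_n$, and let $t=\bigcup_ns_n$; then $[t^{\frown}0]\subseteq\bigcap_n[s_n]$ is unsplit by every $\mathcal Q_n$. So Section~\ref{sec:countable} does not apply. For $i<\omega_1$ let $\mathcal P_i$ consist of the two sets $\{t:\ell(t)>i,\ t(i)=\varepsilon\}$, $\varepsilon=0,1$. They are unions of cones, and every cone meets one of them, so $\mathcal P_i$ is a partition of $T$. A cone $[s]$ is split by $\mathcal P_i$ exactly when $i\ge\ell(s)$. Since every cone contains cones $[s]$ with $\ell(s)$ arbitrarily large, (a) and (b) hold with $\theta=\omega_1$.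

\emph{The rank.} Let $\ell(t)=\alpha<\omega_1$. For $\beta<\alpha$ the cone $[t{\upharpoonright}(\beta+1)]$ is $\beta$-decided, so $t\in D_\beta$. The side cone in $N_\gamma(t)$ is split by $\mathcal P_{\gamma+2}$ and $\gamma+2<\alpha$, so $t\notin D_\alpha$. Thus $\rho(t)=\ell(t)$. Every cone $[s]$ contains points of every limit length above $\ell(s)$. Hence $\{t:\rho(t)\in S\}$ is dense for every unbounded set $S$ of countable limit ordinals, and disjoint sets $S$ give disjoint dense sets.
\end{example}

The example also shows how to reach a point of prescribed rank using only (P). Let $s_0\subsetneq s_1\subsetneq\cdots$ have lengths converging to $\alpha$, with $s_{n+1}\supseteq s_n{}^{\frown}1$, and let $t=\bigcup_ns_n$. The intersection $\bigcap_n[s_n]=\{t\}\cup[t^{\frown}0]\cup[t^{\frown}1]$ contains points of larger rank and points with no rank, so an arbitrary point of a nested intersection will not do. But the side cones $O_n=[s_n{}^{\frown}0]$ miss the open sets $[t^{\frown}0]$ and $[t^{\frown}1]$, so by Lemma~\ref{lem:nested} their only cluster point is $t$, which has rank $\alpha$. The general proof imitates this: a nested sequence $V_n$ makes the rank at least $\alpha$, and side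 sets $O_n$ make it at most $\alpha$.

One feature of the example does not persist. In general we do not control the first index at which $V_n$ is split, and it might exceed $\alpha$. We therefore obtain points of rank $\alpha$ only for those $\alpha$ that are closed under the construction, and this set of ordinals depends on the open set in which we work. This is why closed unbounded and stationary sets enter.

Recall that $C\subseteq\theta$ is a \emph{club} if it is unbounded in $\theta$ and contains every limit ordinal $\alpha<\theta$ with $\sup(C\cap\alpha)=\alpha$. A set $S\subseteq\theta$ is \emph{stationary} if it meets every club. We use three facts about a regular uncountable cardinal $\theta$.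
\begin{itemize}
\item[(S1)] For $h\colon\theta\to\theta$, the set $C$ of limit ordinals $\alpha<\theta$ with $h(\gamma)<\alpha$ for all $\gamma<\alpha$ is a club. Indeed, if $\alpha$ is a limit of elements of $C$ and $\gamma<\alpha$, then $\gamma<\alpha'<\alpha$ for some $\alpha'\in C$, so $h(\gamma)<\alpha$. Given $\alpha_0<\theta$, choose $\alpha_{n+1}<\theta$ above $\alpha_n$ and above $h(\gamma)$ for all $\gamma\le\alpha_n$; then $\sup_n\alpha_n\in C$.
\item[(S2)] The set $\{\alpha<\theta:\operatorname{cf}\alpha=\omega\}$ is stationary: the supremum of a strictly increasing $\omega$-sequence in a club $C$ lies in $C$ and has cofinality $\omega$.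
\item[(S3)] (Solovay's theorem.) Every stationary subset of $\theta$ is the union of $\theta$ pairwise disjoint stationary sets.
\end{itemize}

\begin{lemma}\label{lem:club}
For every nonempty open $W\subseteq Z$ there is a club $C\subseteq\theta$ such that for every $\alpha\in C$ with $\operatorname{cf}\alpha=\omega$ there is $x\in W$ with $\rho(x)=\alpha$.
\end{lemma}

\begin{proof}
\emph{One step.} For nonempty open $V\subseteq Z$ let $s(V)$ be the least $i$ such that $V$ is split by $\mathcal P_i$; it exists by (b). Fix distinct $P_V,P'_V\in\mathcal P_{s(V)}$ that meet $V$. For $\beta<\theta$ let $e(V,\beta)=\max(\beta,s(V))+1$. Applying (Q) and then (a) to $V\cap P_V$ and to $V\cap P'_V$, choose $e(V,\beta)$-decided sets $L(V,\beta)$ and $R(V,\beta)$ with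
\[
\overline{L(V,\beta)}\subseteq V\cap P_V,\qquad\overline{R(V,\beta)}\subseteq V\cap P'_V.
\]

\emph{The club.} The club must be fixed before $\alpha$ and the sequence converging to $\alpha$ are known, so we carry out the steps along all finite sequences at once. For $b\in{}^{<\omega}\theta$ and $\beta<\theta$ define $W_\emptyset=W$, $W_{b^{\frown}\beta}=R(W_b,\beta)$ and $e_{b^{\frown}\beta}=e(W_b,\beta)<\theta$. For $\gamma<\theta$ let
\[
h(\gamma)=\sup\{e_b:b\in{}^{<\omega}\gamma,\ b\ne\emptyset\}.
\]
Since $|{}^{<\omega}\gamma|\le\max(|\gamma|,\omega)<\theta$ and $\theta$ is regular, $h(\gamma)<\theta$. Let $C$ be the club given by (S1) for $h$.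

\emph{A point of rank $\alpha$.} Let $\alpha\in C$ with $\operatorname{cf}\alpha=\omega$, and let $\beta_0<\beta_1<\cdots$ converge to $\alpha$. Put
\[
V_n=W_{(\beta_0,\dots,\beta_{n-1})},\qquad O_n=L(V_n,\beta_n),\qquad e_n=e(V_n,\beta_n).
\]
Then $V_0=W$, $V_{n+1}=R(V_n,\beta_n)$, $\overline{V_{n+1}}\subseteq V_n$ and $O_n\subseteq V_n$. Also $\beta_n<e_n$ and $s(V_n)<e_n$ by definition, and $e_n=e_{(\beta_0,\dots,\beta_n)}\le h(\beta_n+1)<\alpha$, because $\beta_n+1<\alpha$ and $\alpha\in C$. Let $x$ be a cluster point of $(O_n)$. By Lemma~\ref{lem:nested}, $x\in\bigcap_nV_n\subseteq W$.

Let $\beta<\alpha$ and take $n$ with $\beta\le\beta_n$. The set $V_{n+1}$ contains $x$ and is $e_n$-decided, so $x\in D_{e_n}\subseteq D_\beta$.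

Suppose $x\in D_\alpha$, say $x\in V$ with $V$ $\alpha$-decided. As $x$ is a cluster point of $(O_n)$, there is $n$ with $V\cap O_n\ne\emptyset$. Then $V$ meets $P_{V_n}$, because $O_n\subseteq P_{V_n}$; and $V$ meets $P'_{V_n}$, because $x\in V\cap V_{n+1}$ and $V_{n+1}\subseteq P'_{V_n}$. So $V$ is split by $\mathcal P_i$ for $i=s(V_n)<e_n<\alpha$, a contradiction. Hence $\rho(x)=\alpha$.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:rank}]
By (S2) and (S3) there are disjoint stationary sets $S_\xi\subseteq\{\alpha<\theta:\operatorname{cf}\alpha=\omega\}$ $(\xi<\theta)$. Let $E_\xi$ be the set of points of $Z$ that have a rank and whose rank is in $S_\xi$. These sets are disjoint. Given a nonempty open $W\subseteq Z$, take $C$ from Lemma~\ref{lem:club} and $\alpha\in C\cap S_\xi$; a point of $W$ of rank $\alpha$ lies in $E_\xi$. So each $E_\xi$ is dense in $Z$.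
\end{proof}

\section{The least number of partitions and the proof of Theorem~\ref{thm:A}}\label{sec:A}

For an infinite cardinal $\lambda$ call a nonempty open set $Z$ \emph{$\lambda$-split} if there are partitions $\mathcal P_i$ $(i<\lambda)$ of $Z$ such that every nonempty open $W\subseteq Z$ is split by some $\mathcal P_i$. Repetitions are allowed, so any nonempty family of at most $\lambda$ partitions with this property is a witness.

Every nonempty open $Y$ is $\lambda$-split for some infinite $\lambda$. Indeed, for each nonempty open $W\subseteq Y$ choose disjoint nonempty open $W_0,W_1\subseteq W$ by (C), and extend $\{W_0,W_1\}$ to a partition of $Y$ by Lemma~\ref{lem:part}(iii); this partition splits $W$. This is the only use of (C) in the proofs of the two theorems. We may therefore define $\theta(Y)$ as the least infinite cardinal $\theta$ such that some nonempty open $Z\subseteq Y$ is $\theta$-split. Taking the minimum over all open subsets $Z$, and not only for $Y$ itself, is what makes hypothesis (a) of Proposition~\ref{prop:rank} hold. For the space of Example~\ref{ex:tree}, $\theta(T)=\omega_1$.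

\begin{proposition}\label{prop:theta}
Let $Y$ be a nonempty open set with $\theta=\theta(Y)>\omega$. Then $Y$ contains a nonempty open $\theta$-resolvable subspace.
\end{proposition}

\begin{proof}
Fix a nonempty open $Z\subseteq Y$ and partitions $\mathcal P_i$ $(i<\theta)$ witnessing that $Z$ is $\theta$-split. We verify the hypotheses of Proposition~\ref{prop:rank}. Condition (b) holds by the choice of the $\mathcal P_i$.

\emph{Condition \textup{(a)}.} Suppose that for some $\beta<\theta$ and some nonempty open $W\subseteq Z$, every nonempty open $V\subseteq W$ is split by some $\mathcal P_i$ with $i<\beta$. By Lemma~\ref{lem:part}(i) the traces $\mathcal P_i|W$ $(i<\beta)$ show that $W$ is $\max(|\beta|,\omega)$-split. Since $\max(|\beta|,\omega)<\theta$, this contradicts the minimality of $\theta$.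

\emph{Regularity.} Suppose $\operatorname{cf}\theta<\theta$ and let $(\beta_j)_{j<\operatorname{cf}\theta}$ be unbounded in $\theta$. We replace the partitions below $\beta_j$ by a single one. By (a) and Lemma~\ref{lem:part}(iii) there is a partition $\mathcal Q_j$ of $Z$ whose members are not split by any $\mathcal P_i$ with $i<\beta_j$. Let $W\subseteq Z$ be nonempty and open. It meets two members $P\ne P'$ of some $\mathcal P_i$; take $j$ with $\beta_j>i$. Suppose $W$ meets only one member $V$ of $\mathcal Q_j$. The nonempty open sets $W\cap P$ and $W\cap P'$ each meet a member of $\mathcal Q_j$, which can only be $V$. So $V$ is split by $\mathcal P_i$, contrary to the choice of $\mathcal Q_j$. Hence $W$ is split by $\mathcal Q_j$. Thus $Z$ is $(\operatorname{cf}\theta)$-split, which contradicts the minimality of $\theta$.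
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
By Lemma~\ref{lem:local} it suffices to find a nonempty open resolvable subspace in an arbitrary nonempty open set $Y$. If $\theta(Y)>\omega$, Proposition~\ref{prop:theta} gives one. Let $\theta(Y)=\omega$, witnessed by $Z\subseteq Y$ and partitions $\mathcal P_n$ $(n<\omega)$ of $Z$. If some nonempty open $W\subseteq Z$ meets only finitely many members of each $\mathcal P_n$, the traces $\mathcal P_n|W$ are finite partitions of $W$ that split all nonempty open subsets of $W$, by Lemma~\ref{lem:part}(i), and $W$ is resolvable by Corollary~\ref{cor:countable}. Otherwise every nonempty open $W\subseteq Z$ meets infinitely many members of some $\mathcal P_n$, and $Z$ is resolvable by Proposition~\ref{prop:escape}. The second statement follows from Proposition~\ref{prop:pqc}.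
\end{proof}

\section{Uncountably many dense sets}\label{sec:B}

In the proof of Theorem~\ref{thm:A} two of the three cases give uncountably many dense sets; only Proposition~\ref{prop:escape} gives two. To avoid it we minimize the size $\kappa$ of the partitions as well. Merging members of a partition produces partitions of size less than $\kappa$, and by minimality countably many of these cannot split all open sets. This is the form of condition (a) in Proposition~\ref{prop:rank}. So whenever $\kappa$ can be approximated from below by an uncountable sequence of coarser quotients, the rank argument applies again.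

\subsection*{The least size of partitions}
Let $Y$ be a nonempty open set with $\theta(Y)=\omega$. For a cardinal $\lambda\ge2$ call a nonempty open set \emph{$(\omega,\lambda)$-split} if it has partitions $\mathcal P_n$ $(n<\omega)$ of size at most $\lambda$ such that each of its nonempty open subsets is split by some $\mathcal P_n$. Since $\theta(Y)=\omega$, there is a least cardinal $\kappa\ge2$ such that some nonempty open $Z\subseteq Y$ is $(\omega,\kappa)$-split. In the next two lemmas we fix such $Z$ and $\mathcal P_n$, we assume $\kappa>\omega$, and we index $\mathcal P_n=\{P_n^\xi:\xi\in\Gamma_n\}$ injectively with $\Gamma_n\subseteq\kappa$.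

For an equivalence relation $\sim$ on $\kappa$ let $\mathcal P_n/{\sim}$ consist of the nonempty sets among $\bigcup\{P_n^\xi:\xi\in\Gamma_n\cap A\}$, where $A$ ranges over the classes of $\sim$. This is a partition of $Z$ with the same union as $\mathcal P_n$, its size is at most the number of classes, and for nonempty open $V\subseteq Z$
\begin{equation}\label{eq:quot}
V\text{ is split by }\mathcal P_n/{\sim}\iff V\text{ meets }P_n^\xi\text{ and }P_n^\eta\text{ for some }\xi\not\sim\eta\text{ in }\Gamma_n.
\end{equation}

\begin{lemma}\label{lem:kappa}
Let $\lambda<\kappa$ be a cardinal and let $W\subseteq Z$ be nonempty and open.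
\begin{itemize}
\item[(i)] If $\mathcal Q_n$ $(n<\omega)$ are partitions of $Z$ such that $W$ meets at most $\lambda$ members of each, then $W$ contains a nonempty open set that is unsplit by every $\mathcal Q_n$.
\item[(ii)] $W$ meets more than $\lambda$ members of some $\mathcal P_n$. Consequently $\kappa\le c(X)$.
\item[(iii)] $\lambda^\omega<\kappa$. In particular $\mathfrak c<\kappa$.
\end{itemize}
\end{lemma}

\begin{proof}
(i) Otherwise, by Lemma~\ref{lem:part}(i), the traces $\mathcal Q_n|W$ show that $W$ is $(\omega,\max(\lambda,2))$-split, against the minimality of $\kappa$.

(ii) Otherwise (i) gives a nonempty open subset of $Z$ unsplit by every $\mathcal P_n$. Thus $c(X)>\lambda$ for every $\lambda<\kappa$, that is, $c(X)\ge\kappa$.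

(iii) Since $\kappa>\omega$, we may assume that $\lambda$ is infinite. Suppose $\kappa\le\lambda^\omega$ and let $\xi\mapsto g_\xi$ be an injection of $\kappa$ into ${}^{\omega}\lambda$. Put $\xi\sim_k\eta$ if $g_\xi(k)=g_\eta(k)$; this relation has at most $\lambda$ classes. By (i) some nonempty open $V\subseteq Z$ is unsplit by the countably many partitions $\mathcal P_n/{\sim_k}$. But $V$ meets $P_n^\xi$ and $P_n^\eta$ for some $n$ and $\xi\ne\eta$, and $\xi\not\sim_k\eta$ for some $k$, so $V$ is split by $\mathcal P_n/{\sim_k}$ by \eqref{eq:quot}. This is a contradiction. For $\lambda=\omega$ we get $\mathfrak c<\kappa$.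
\end{proof}

\begin{definition}
Let $\sigma$ be a regular uncountable cardinal. A \emph{$\sigma$-filtration} of $\kappa$ is a sequence of equivalence relations $\sim_i$ $(i<\sigma)$ on $\kappa$ such that each $\sim_i$ has fewer than $\kappa$ classes, $\xi\sim_j\eta$ implies $\xi\sim_i\eta$ for $i\le j$, and for all $\xi\ne\eta$ there is $i$ with $\xi\not\sim_i\eta$.
\end{definition}

\begin{lemma}\label{lem:filt}
If $\kappa$ has a $\sigma$-filtration, then $Z$ is $\sigma$-resolvable.
\end{lemma}

\begin{proof}
The map $(i,n)\mapsto\omega\cdot i+n$ (ordinal arithmetic) is a bijection from $\sigma\times\omega$ onto $\sigma$. Give the partition $\mathcal P_n/{\sim_i}$ the index $\omega\cdot i+n$. We verify the conditions of Proposition~\ref{prop:rank} with $\theta=\sigma$. Let $W\subseteq Z$ be nonempty and open.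

(a) Let $\beta<\sigma$, and let $\lambda<\kappa$ be the number of classes of $\sim_\beta$. By Lemma~\ref{lem:kappa}(i), $W$ contains a nonempty open $V$ unsplit by $\mathcal P_n/{\sim_\beta}$ for all $n$. If $\omega\cdot i+n<\beta$, then $i\le\omega\cdot i<\beta$, so $\xi\not\sim_i\eta$ implies $\xi\not\sim_\beta\eta$; by \eqref{eq:quot}, $V$ is unsplit by $\mathcal P_n/{\sim_i}$.

(b) $W$ meets $P_n^\xi$ and $P_n^\eta$ for some $n$ and $\xi\ne\eta$. Take $i$ with $\xi\not\sim_i\eta$; by \eqref{eq:quot}, $W$ is split by $\mathcal P_n/{\sim_i}$.
\end{proof}

The monotonicity of a filtration is what lets one relation $\sim_\beta$, and hence one bound $\lambda<\kappa$ and countably many partitions, account for all indices below $\beta$.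

\subsection*{The case analysis}
There are two natural filtrations: collapse a final segment of $\kappa$, or view elements of $\kappa$ as binary sequences of the shortest possible length $\mu$ and compare initial segments. They have lengths $\operatorname{cf}\kappa$ and $\operatorname{cf}\mu$. When both cofinalities are $\omega$, either $\kappa$ is exceptional or Proposition~\ref{prop:code} applies.

\begin{proof}[Proof of Theorem~\ref{thm:B}]
Assume that there is no exceptional cardinal $\le c(X)$. By Lemma~\ref{lem:local} it suffices to find a nonempty open $\omega_1$-resolvable subspace in an arbitrary nonempty open set $Y$. If $\theta(Y)>\omega$, Proposition~\ref{prop:theta} gives one. Let $\theta(Y)=\omega$, and let $\kappa$, $Z$, $\mathcal P_n$ be as above. We show that $Z$ is $\lambda$-resolvable for some uncountable $\lambda$. If $\kappa\le\omega$, then $Z$ is $\mathfrak c$-resolvable by Corollary~\ref{cor:countable}. So let $\kappa>\omega$, and let $\mu$ be the least cardinal with $2^\mu\ge\kappa$. Then $\mu\le\kappa$, we have $2^\nu<\kappa$ for all $\nu<\mu$, and $\mu>\omega$ by Lemma~\ref{lem:kappa}(iii).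

\emph{Case 1: $\sigma=\operatorname{cf}\kappa>\omega$.} Let $(\gamma_i)_{i<\sigma}$ be increasing and unbounded in $\kappa$. Put $\xi\sim_i\eta$ if $\xi=\eta$ or $\xi,\eta\ge\gamma_i$. There are at most $|\gamma_i|+1<\kappa$ classes, the relations become finer as $i$ grows, and $\xi\not\sim_i\eta$ whenever $\xi\ne\eta$ and $\gamma_i>\xi$. By Lemma~\ref{lem:filt}, $Z$ is $\sigma$-resolvable.

\emph{Case 2: $\sigma=\operatorname{cf}\mu>\omega$.} Let $\xi\mapsto e_\xi$ be an injection of $\kappa$ into ${}^{\mu}2$, and let $(\gamma_i)_{i<\sigma}$ be increasing and unbounded in $\mu$. Put $\xi\sim_i\eta$ if $e_\xi{\upharpoonright}\gamma_i=e_\eta{\upharpoonright}\gamma_i$. There are at most $2^{|\gamma_i|}<\kappa$ classes, the relations become finer as $i$ grows, and if $e_\xi(\delta)\ne e_\eta(\delta)$, then $\xi\not\sim_i\eta$ for $\gamma_i>\delta$. By Lemma~\ref{lem:filt}, $Z$ is $\sigma$-resolvable.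

\emph{Case 3: $\operatorname{cf}\kappa=\operatorname{cf}\mu=\omega$.} Put $\tau=\sup_{\nu<\mu}2^\nu\le\kappa$. Let $(\gamma_n)_{n<\omega}$ be unbounded in $\mu$. The map $e\mapsto(e{\upharpoonright}\gamma_n)_n$ is injective on ${}^{\mu}2$, so
\begin{equation}\label{eq:tau}
2^\mu\le\prod_n2^{|\gamma_n|}\le\tau^\omega.
\end{equation}
If $\tau<\kappa$, then $2^\mu<\kappa$ by \eqref{eq:tau} and Lemma~\ref{lem:kappa}(iii), contrary to the choice of $\mu$. Hence $\tau=\kappa$. If $\mu<\kappa$, then $\kappa$ is exceptional by Lemma~\ref{lem:kappa}(iii), and $\kappa\le c(X)$ by Lemma~\ref{lem:kappa}(ii); this is excluded by hypothesis, and it is the only use of the hypothesis. So $\mu=\kappa$, that is, $\kappa$ is a strong limit cardinal of cofinality $\omega$. Now \eqref{eq:tau} reads $2^\kappa\le\kappa^\omega$, and $\kappa^\omega\le(2^\kappa)^\omega=2^\kappa$, so $\kappa^\omega=2^\kappa$.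

An uncountable cardinal of cofinality $\omega$ is not a successor, so there are infinite cardinals $\kappa_0<\kappa_1<\cdots$ below $\kappa$ with supremum $\kappa$. Then $\prod_m\kappa_m=\kappa^\omega$: the inequality $\le$ holds factor by factor, and if $\omega$ is divided into infinitely many infinite sets $A_l$, then $\prod_{m\in A_l}\kappa_m\ge\sup_{m\in A_l}\kappa_m=\kappa$ for each $l$, which gives $\ge$. Thus $\prod_m\kappa_m=2^\kappa$. By Lemma~\ref{lem:kappa}(ii), for every nonempty open $W\subseteq Z$ and every $m$, $W$ meets more than $\kappa_m$ members of some $\mathcal P_n$. By Proposition~\ref{prop:code}, $Z$ is $2^\kappa$-resolvable.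

The three cases are exhaustive, which proves the first statement.

(1) An exceptional cardinal $\kappa$ is uncountable, so $\mathfrak c=\omega^\omega<\kappa$, and $\operatorname{cf}\kappa=\omega$. The cardinals strictly between $\mathfrak c$ and $\mathfrak c^{+\omega}$ are uncountable successors, hence have uncountable cofinality. So $\kappa\ge\mathfrak c^{+\omega}$, and if $c(X)<\mathfrak c^{+\omega}$ there is no exceptional cardinal $\le c(X)$.

(2) Assume GCH and let $\mu$ be a cardinal with $\operatorname{cf}\mu=\omega$. For $\nu<\mu$ we have $2^\nu<\omega\le\mu$ if $\nu$ is finite and $2^\nu=\nu^+\le\mu$ if $\nu$ is infinite. So $\sup_{\nu<\mu}2^\nu\le\mu$, and the third condition in the definition of an exceptional cardinal cannot hold with $\mu<\kappa$. There are no exceptional cardinals, so $X$ is $\omega_1$-resolvable, and $\mathfrak c=\omega_1$.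
\end{proof}

\begin{thebibliography}{9}

\bibitem{SR}
\emph{Structure resolvability},
\texttt{https://dml.cz/\allowbreak bitstream/\allowbreak handle/\allowbreak 10338.dmlcz/\allowbreak 119015/\allowbreak CommentatMathUnivCarolRetro\_\allowbreak 39-1998-2\_15.pdf}

\end{thebibliography}
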